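# A $W^{1,p}$-quasiconvex integrand whose integral is not weakly lower semicontinuous

## 1. Jensen's inequality for gradients and its classes of test maps

Let $n\ge 2$ and $N\ge 1$ be integers, let $\Omega\subset\mathbb R^n$ be bounded and open, and let $1<p<\infty$. Let $f:\mathbb R^{nN}\to[0,\infty)$ be continuous; we read elements of $\mathbb R^{nN}$ as $N\times n$ matrices. Put
$$F[u;\Omega]=\int_\Omega f(Du)\,dx\in[0,\infty],\qquad u\in W^{1,p}(\Omega;\mathbb R^N).$$

**Definition 1 (sequential weak lower semicontinuity).** $F[-;\Omega]$ is sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$ if $u_k\rightharpoonup u$ weakly in $W^{1,p}$ implies $F[u;\Omega]\le\liminf_k F[u_k;\Omega]$.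

Example. Let $N=1$ and $h(a)=\min\{|a-e_1|,|a+e_1|\}$ for $a\in\mathbb R^n$. Let $u_k(x)=k^{-1}\operatorname{dist}(kx_1,2\mathbb Z)$. Then $|u_k|\le 1/k$ and $Du_k=\pm e_1$ a.e., so $u_k\rightharpoonup 0$. But $\int_\Omega h(Du_k)=0$, while $\int_\Omega h(0)=|\Omega|$. The integral of $h$ is not lower semicontinuous.

**Definition 2 (quasiconvexity, rank-one convexity).** A function $f$ is quasiconvex if $\int_B f(A+D\varphi)\,dx\ge |B|f(A)$ for every matrix $A$ and every $\varphi\in W^{1,\infty}_0(B;\mathbb R^N)$, where $B$ is the open unit ball. It is rank-one convex if $t\mapsto f(A+t\,a\otimes b)$ is convex for all $A$, $a\in\mathbb R^N$, $b\in\mathbb R^n$.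

Two textbook facts: finite quasiconvex functions are rank-one convex, and finite rank-one convex functions are continuous.

Example. A convex $f$ is quasiconvex: $\int_BD\varphi=0$, so this is Jensen's inequality. For $N=n$, $\int_B\det(A+D\varphi)=|B|\det A$ for $\varphi\in W^{1,\infty}_0$, so by Jensen every convex function of $\det$, such as $|\det A|$ or $(\det A)^+=\max\{\det A,0\}$, is quasiconvex.

**Definition 3 ($W^{1,p}$-quasiconvexity).** $f$ is $W^{1,p}$-quasiconvex if for every $A\in\mathbb R^{nN}$ and every $\varphi\in W^{1,p}_0(B;\mathbb R^N)$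
$$\int_B f(A+D\varphi)\,dx\ge|B|\,f(A),$$
the left side being allowed to equal $+\infty$. We use the same words for $p=1$.

The ball may be replaced by any bounded open $D$. Put $D$ in a large ball $B'$ and extend $\varphi$ by $0$; after scaling, $\int_Df(A+D\varphi)+|B'\setminus D|f(A)\ge|B'|f(A)$, and we subtract. The same remark applies to Definition 2.

Example. A convex $f$ is $W^{1,p}$-quasiconvex, again by Jensen. The functions $|\det|$ and $(\det)^+$ on $m\times m$ matrices are not, if $p<m$. Let $D$ be the unit ball of $\mathbb R^m$, and let $y(x)=x/|x|$. With $e=x/|x|$, $Dy=|x|^{-1}(I-e\otimes e)$, which lies in $L^p(D)$ and has determinant $0$. The map $y-x$ vanishes on $\partial D$, so $y-x\in W^{1,p}_0(D)$, while $\int_D|\det Dy|=0<|D|=|D|\,|\det I|$.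

That $Dy$ is the weak gradient uses a remark needed again below: if $v$ is $C^1$ off $0$, $v$ and its pointwise gradient are integrable, and $\int_{\partial B_\rho}|v|\to0$ as $\rho\to0$, then the pointwise gradient is the weak gradient. One integrates by parts off $B_\rho$ and lets $\rho\to0$.

**Definition 4 (quadratic null Lagrangian).** A quadratic form $\mathcal N$ on gradients of maps of $m$ variables is a null Lagrangian if $\int_D\mathcal N(A+D\varphi)=|D|\mathcal N(A)$ for every bounded open $D\subset\mathbb R^m$, every $A$ and every $\varphi\in C_c^\infty(D)$.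

Example. $\mathcal M(G)=(\operatorname{tr}G)^2-\operatorname{tr}(G^2)$ on $m\times m$ matrices; for $m=2$ it is $2\det G$. Indeed
$$\mathcal M(D\varphi)=\sum_{j,k}\big[\partial_j(\varphi_j\partial_k\varphi_k)-\partial_k(\varphi_j\partial_j\varphi_k)\big],$$
since the second derivatives cancel. So $\int\mathcal M(D\varphi)=0$, and the term linear in $D\varphi$ also integrates to $0$.

**Definition 5 (quasiconvex envelope).** For continuous $h\ge0$ the quasiconvex envelope is the largest quasiconvex function $\le h$. By Dacorogna, *Direct Methods in the Calculus of Variations*, 2nd ed., Thm. 6.9, it equals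
$$\inf\Big\{\frac1{|D|}\int_D h(A+D\varphi)\,dx:\ \varphi\in W^{1,\infty}_0(D;\mathbb R^N)\Big\},$$
and the infimum does not depend on the ball $D$.

Example. For $N=1$ every matrix has rank at most one, so quasiconvex means convex. For the $h$ of the first example the envelope vanishes at $0$: it is $\ge0$, and by convexity at most $\frac12(h(e_1)+h(-e_1))=0$.

## 2. The conjecture of Ball and Murat and the theorem that refutes it

Two facts frame the problem.

(i) (Ball–Murat) If $F[-;\Omega]$ is sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$, then $f$ is $W^{1,p}$-quasiconvex.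

(ii) If $f$ is $W^{1,p}$-quasiconvex and $0\le f(A)\le\Gamma(1+|A|^q)$ with some $\Gamma>0$ and $p\le q<\frac{np}{n-1}$, then $F[-;\Omega]$ is sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$.

Ball and Murat conjectured that $W^{1,p}$-quasiconvexity alone is sufficient. The problem is stated in "Regularity of Minimizers of $W^{1,p}$-Quasiconvex Variational Integrals with (p,q)-Growth": *if $f$ is $W^{1,p}$-quasiconvex, with no upper growth bound, must $F[-;\Omega]$ be sequentially weakly lower semicontinuous?*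

The scalar case $N=1$ can be done by hand, and there the answer is yes. A $W^{1,p}$-quasiconvex $f$ is quasiconvex, hence rank-one convex, hence convex. Let $u_k\rightharpoonup u$, and pass to a subsequence along which $F[u_k]$ tends to the original lower limit. By Mazur's lemma there are convex combinations $\bar u_k$ of $u_k,u_{k+1},\dots$ with $\bar u_k\to u$ strongly in $W^{1,p}$, and for a further subsequence $D\bar u_k\to Du$ a.e. By Fatou and convexity, $F[u]\le\liminf F[\bar u_k]\le\lim_k\sup_{j\ge k}F[u_j]=\lim F[u_k]$. So a counterexample needs several components.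

**Theorem 1.** Let $n\ge6$, $1<p<n-1$, $N\ge\frac{(n-1)(n+2)}2$. There are a continuous $f:\mathbb R^{nN}\to[0,\infty)$, an exponent $Q<\infty$ and $c,C>0$ with
$$c|A|^p-C\le f(A)\le C(1+|A|^Q),\tag{1}$$
such that

1. $f$ is $W^{1,r}$-quasiconvex for every $r\in[1,\infty)$, in particular $W^{1,p}$-quasiconvex;
2. for every nonempty bounded open $\Omega\subset\mathbb R^n$, $F[-;\Omega]$ is not sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$: there are a linear map $u$ and $u_k\rightharpoonup u$ in $W^{1,p}$ with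
$$\lim_kF[u_k;\Omega]\le\tfrac12|\Omega|<|\Omega|\le F[u;\Omega].$$

So the conjecture is false, for instance for $n=6$, $p=2$, $N=20$. The cases $p\ge n-1$, $n\le5$ and $2\le N<\frac{(n-1)(n+2)}2$ are not settled here.

It suffices to treat $N=N_0:=\frac{(n-1)(n+2)}2$. For more components, add $|\text{remaining rows}|^p$ to $f$, and let the additional components of $u,u_k$ be $0$. The added term is convex, so it satisfies Jensen's inequality for all $W^{1,1}_0$ test maps, and (1) survives.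

**Conventions.** From now on $m:=n-1$. For a ball $B_r(x)$ write
$$\langle h\rangle_{x,r}=\frac1{|B_r(x)|}\int_{B_r(x)}h,\qquad [h]_{x,r}=\langle|h|^2\rangle_{x,r}^{1/2}.$$
So $[\,\cdot\,]_{x,r}$ is the $L^2$ norm for averages, and it obeys the triangle inequality. $C,c$ are positive constants that may change from line to line.

## 3. Cutting off, and freezing the last variable

Here is the first attempt at proving the conjecture. Let $u=Ax$ on the ball $B$ and $u_k\rightharpoonup u$. The difference $u_k-u$ need not vanish on $\partial B$, so take a cutoff $\eta$ and test Definition 3 with $\varphi_k=\eta(u_k-u)$: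
$$|B|f(A)\le\int_Bf\big(A+\eta(Du_k-A)+(u_k-u)\otimes\nabla\eta\big)\,dx .$$
Where $\eta=1$ the integrand is $f(Du_k)$. If $f(A)\le C(1+|A|^p)$, the layer $\{0<\eta<1\}$ contributes at most $C\int_{\text{layer}}(1+|Du_k|^p)+C\int|u_k-u|^p|\nabla\eta|^p$. The second integral tends to $0$. Among $J$ disjoint candidate layers one carries at most the fraction $1/J$ of the first, so the argument closes. Without an upper growth bound it stops at the term $(u_k-u)\otimes\nabla\eta$. We know only that $u_k-u$ is small in $L^p$, and $f$ may see it with a much higher power.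

This suggests a shape for a counterexample. Split $A=(A',A'')$, where $A'$ consists of the first $m$ columns (the derivatives $D'=(\partial_1,\dots,\partial_m)$) and $A''$ is the last column, and take
$$f(A)=g(A')+|A''|^Q.$$
A sequence independent of $x_n$ pays nothing for the second term. A compactly supported $\varphi$ of finite energy has $\partial_n\varphi\in L^Q$ and hence, as we shall see, $\varphi\in L^Q$. So $g$ should satisfy Jensen's inequality for test maps in $L^Q$ and violate it for some unbounded test map.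

**A first choice of $g$ that fails.** Let $N=m$, $p_1=\max\{2,p\}<m$, $Q\ge m$, and $g_0(G)=(\det G)^++\nu|G|^{p_1}$ with $\nu>0$ so small that $\nu\int_D|D(x/|x|)|^{p_1}\le\frac12|D|$, $D$ the unit ball of $\mathbb R^m$. By Section 1, $\psi(x')=x'/|x'|-x'$ gives $\int_Dg_0(I+D\psi)\le\frac12|D|<|D|g_0(I)$. But $\psi$ is bounded, and therefore $f=g_0(A')+|A''|^Q$ is not $W^{1,p}$-quasiconvex. To see this, let $\beta(t)=1$ for $|t|\le\ell$, $\beta=0$ for $|t|\ge\ell+1$, linear in between, and $\varphi(x',t)=\beta(t)\psi(x')$ on $D\times(-\ell-1,\ell+1)$. Then $|\partial_n\varphi|\le1$, and with $e=x'/|x'|$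
$$I+D'\varphi=(1-\beta)I+\beta|x'|^{-1}(I-e\otimes e),$$
whose determinant is $(1-\beta)(1-\beta+\beta/|x'|)^{m-1}\le C|x'|^{-(m-1)}$, integrable on $D$; also $|I+D'\varphi|^{p_1}\le C(1+|x'|^{-p_1})$ is integrable. So the transition region costs at most $C$, independent of $\ell$, and the total energy is at most $2\ell\cdot\frac12|D|+C$. This is less than $2(\ell+1)|D|\le2(\ell+1)|D|\,g_0(I)$ for large $\ell$, so Jensen's inequality fails at $A=(I,0)$.

So $g$ has to separate unbounded violating maps from bounded ones. The next proposition says that this is all that is needed.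

**Proposition 2.** Let $1<p<\infty$, $p_1=\max\{2,p\}\le Q<\infty$, and let $g:\mathbb R^{N\times m}\to[0,\infty)$ be continuous with

* (a) $c|G|^{p_1}\le g(G)\le C(1+|G|^Q)$ for some $c,C>0$;
* (b) $\int_Dg(A+D\varphi)\ge|D|g(A)$ for every ball $D\subset\mathbb R^m$, every $A$, and every $\varphi\in W^{1,2}_0(D;\mathbb R^N)\cap L^Q(D;\mathbb R^N)$;
* (c) on the unit ball $D_1\subset\mathbb R^m$ there are $A_0$ and $\varphi_0\in W^{1,p_1}_0(D_1;\mathbb R^N)$ with $\bar g:=\frac1{|D_1|}\int_{D_1}g(A_0+D\varphi_0)\le\frac12$ and $g(A_0)\ge1$.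

Then $f(A)=g(A')+|A''|^Q$ satisfies (1) and the conclusions 1 and 2 of Theorem 1 for this $N$.

*Proof.* **Step 1: the bounds.** $f$ is continuous, $f(A)\ge c|A'|^{p_1}+|A''|^Q\ge c|A|^p-C$ because $p\le p_1\le Q$, and $f(A)\le C(1+|A|^Q)$.

**Step 2: a test map of finite energy lies in $L^Q$.** Let $r\ge1$, $\varphi\in W^{1,r}_0(B;\mathbb R^N)$, extended by $0$ to $\mathbb R^n$, and assume $\int_Bf(A+D\varphi)<\infty$ (otherwise there is nothing to prove). Then $\partial_n\varphi\in L^Q$, and by (a) $D'\varphi\in L^{p_1}(B)\subset L^2(B)$. For a.e. $x'$ the function $t\mapsto\varphi(x',t)$ has an absolutely continuous representative supported in $[-1,1]$, so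
$$|\varphi(x',t)|\le\int_{-1}^1|\partial_n\varphi(x',\tau)|\,d\tau .$$
By Hölder, $|\varphi(x',t)|^Q\le2^{Q-1}\int_{-1}^1|\partial_n\varphi(x',\tau)|^Qd\tau$. Integrate over $x'$ and $t\in(-1,1)$: $\int|\varphi|^Q\le2^Q\int|\partial_n\varphi|^Q<\infty$.

**Step 3: apply (b) on slices.** Choose a countable set $\Psi\subset C_c^\infty(\mathbb R^m)$ such that every $\psi\in C_c^\infty(\mathbb R^m)$ is a $C^1$ limit of elements of $\Psi$ with supports in a common compact set. For $\psi\in\Psi$, $\beta\in C_c^\infty(\mathbb R)$, $i\le m$,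
$$\int\beta(t)\Big[\int(\varphi\,\partial_i\psi+\partial_i\varphi\,\psi)(x',t)\,dx'\Big]dt=0 ,$$
so the bracket vanishes for a.e. $t$. Discarding countably many null sets and approximating, for a.e. $t\in(-1,1)$ the slice $\varphi(\cdot,t)$ is weakly differentiable on $\mathbb R^m$ with gradient $D'\varphi(\cdot,t)\in L^2$; it lies in $L^Q$ and vanishes a.e. outside the ball $B_t=\{|x'|^2<1-t^2\}$. Thus $\varphi(\cdot,t)\in W^{1,2}(\mathbb R^m)$. Shrinking the support by a dilation and mollifying shows $\varphi(\cdot,t)\in W^{1,2}_0(B_t)\cap L^Q$. By (b), $\int_{B_t}g(A'+D'\varphi(x',t))\,dx'\ge|B_t|g(A')$. Integrate in $t$: $\int_Bg(A'+D'\varphi)\ge|B|g(A')$. Since $\int_B\partial_n\varphi=0$, Jensen gives $\int_B|A''+\partial_n\varphi|^Q\ge|B||A''|^Q$. Adding, $f$ is $W^{1,r}$-quasiconvex.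

**Step 4: the sequence.** Let $\Omega$ be nonempty, bounded, open, and let $O\subset\mathbb R^m$ be an open cube containing the projection of $\Omega$ to the $x'$-variables. By Vitali's theorem, for each $k$ there are disjoint balls $D_{k,i}=a_{k,i}+r_{k,i}D_1\subset O$ with $r_{k,i}<1/k$ covering $O$ up to a null set. Put $v_k=A_0x'$ off these balls and
$$v_k(x')=A_0x'+r_{k,i}\,\varphi_0\Big(\frac{x'-a_{k,i}}{r_{k,i}}\Big)\ \text{on }D_{k,i},\qquad u_k(x',x_n)=v_k(x'),\qquad u(x)=A_0x'.$$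
The finite sums of the perturbations lie in $W^{1,p_1}_0(O)$ and converge in $W^{1,p_1}$, so $v_k-A_0x'\in W^{1,p_1}_0(O)$. By scaling, $\int_O|v_k-A_0x'|^p\le k^{-p}\frac{|O|}{|D_1|}\int_{D_1}|\varphi_0|^p$ and $\int_O|Dv_k-A_0|^p=\frac{|O|}{|D_1|}\int_{D_1}|D\varphi_0|^p<\infty$, since $p\le p_1$. So $u_k\to u$ in $L^p(\Omega)$ with gradients bounded in $L^p$, and, as $p>1$, $u_k\rightharpoonup u$ in $W^{1,p}(\Omega;\mathbb R^N)$.

**Step 5: the energies.** Let $G_k=g(Dv_k)$ and $\omega(x')=|\{x_n:(x',x_n)\in\Omega\}|$, a bounded measurable function with $\int_O\omega=|\Omega|$. As $\partial_nu_k=0$, $F[u_k;\Omega]=\int_OG_k\omega\,dx'$. We show that this tends to $\bar g|\Omega|$. By scaling, $\int_{D_{k,i}}G_k=\bar g|D_{k,i}|$. So for $\zeta\in C(\overline O)$, subtracting $\zeta(a_{k,i})$ on each ball,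
$$\Big|\int_O\zeta(G_k-\bar g)\Big|\le2\bar g\sum_i|D_{k,i}|\operatorname{osc}_{D_{k,i}}\zeta\to0 .$$
All $G_k$ have the same distribution function $t\mapsto\frac{|O|}{|D_1|}|\{x\in D_1:g(A_0+D\varphi_0)>t\}|$, with $g(A_0+D\varphi_0)\in L^1(D_1)$, so they are equi-integrable. By Lusin's theorem there is $\zeta\in C(\overline O)$ with $|\zeta|\le\|\omega\|_\infty$ and $|\{\zeta\ne\omega\}|$ as small as we like. Then $|\int_OG_k(\omega-\zeta)|\le2\|\omega\|_\infty\int_{\{\zeta\ne\omega\}}G_k$ is small uniformly in $k$, and so is $\bar g\int_O|\omega-\zeta|$. Hence $F[u_k;\Omega]\to\bar g|\Omega|$, and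
$$\lim_kF[u_k;\Omega]=\bar g|\Omega|\le\tfrac12|\Omega|<|\Omega|\le|\Omega|g(A_0)=F[u;\Omega].\qquad\square$$

It remains to build $g$. Properties (b) and (c) can only coexist if $\varphi_0\notin L^Q$.

## 4. A cone of gradients around an unbounded map

The plan is to choose a closed cone $K$ of matrices containing the gradient of an unbounded map whose determinant has the wrong sign, and to add to $g_0$ a term like $\operatorname{dist}(\cdot,K)^Q$. Finite energy then means $Q$-integrable distance from $K$. If $K$ is elliptic in a suitable sense, such maps are regular except where they imitate the unbounded map, and a map in $L^Q$ cannot do that.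

**Parameters.** Let $n\ge6$, so $m\ge5$, and $1<p<m$, $p_1=\max\{2,p\}<m$. At $\gamma=1$, $(m+1)(m-2-2\gamma)-2\gamma^2\ge6\cdot1-2=4$. So we can fix
$$1<\gamma<\min\{2,m/p_1\},\qquad(m+1)(m-2-2\gamma)>2\gamma^2.\tag{2}$$
Let $\kappa=-(1+\gamma)$, $s=\frac{2m}{\gamma-1}$, $Q=2s$, so $Q>s>m>p_1\ge2$ and $2\gamma<m$.

**The maps.** Let $\operatorname{Sym}(m)$ be the symmetric $m\times m$ matrices with the Frobenius norm, and identify $\operatorname{Sym}(m)\times\mathbb R^m$ isometrically with $\mathbb R^{N_0}$; indeed $\frac{m(m+1)}2+m=\frac{(n-1)(n+2)}2=N_0$. Write maps as $u=(T,y)$ and gradients as $G=(X,Y)$ with $X_{ijk}\leftrightarrow\partial_kT_{ij}$, $Y_{ik}\leftrightarrow\partial_ky_i$; let $\mathbb M$ be the space of such $G$. Put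
$$T_0(x)=|x|^{-1-\gamma}x\otimes x,\qquad y_0(x)=|x|^{-\gamma}x .$$
For $q=|q|e\in\mathbb R^m\setminus\{0\}$ let $\Phi(q)=(X(q),Y(q))\in\mathbb M$ with
$$X(q)_{ijk}=|q|(\kappa e_ie_je_k+\delta_{ik}e_j+\delta_{jk}e_i),\qquad Y(q)_{ik}=|q|(\delta_{ik}-\gamma e_ie_k),\qquad\Phi(0)=0.$$
Differentiating, with $e=x/|x|$: $\partial_kT_{0,ij}=|x|^{-\gamma}(\delta_{ik}e_j+\delta_{jk}e_i-(1+\gamma)e_ie_je_k)$ and $\partial_ky_{0,i}=|x|^{-\gamma}(\delta_{ik}-\gamma e_ie_k)$. So
$$D(T_0,y_0)(x)=\Phi(q),\qquad q=|x|^{-\gamma-1}x.\tag{3}$$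
$\Phi$ is positively $1$-homogeneous, continuous, and smooth off $0$, so it is Lipschitz with some constant $L$. By rotation invariance $|\Phi(q)|=b_0|q|$ with $b_0>0$. Also $X(-q)=-X(q)$ and $Y(-q)=Y(q)$.

The linear map $\ell:\mathbb M\to\mathbb R^m$, $\ell(G)_k=(1-\gamma)^{-1}\sum_iX_{iik}$, recovers $q$: $\sum_iX(q)_{iik}=(\kappa+2)q_k=(1-\gamma)q_k$, so $\ell(\Phi(q))=q$. Define
$$K=\{\Phi(q):q\in\mathbb R^m\},\qquad E(G)=|G-\Phi(\ell(G))| .$$
$E$ is Lipschitz, positively $1$-homogeneous, and $E(G)=0$ if and only if $G\in K$.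

For $c\ne0$, $a\in\mathbb R^m$ let $V_{c,a}(x)=|c|\big(\operatorname{sgn}(c)T_0(x-a),\,y_0(x-a)\big)$. By the parities, $DV_{c,a}=\Phi(q)$ with $q=c|x-a|^{-\gamma-1}(x-a)$. Since $|V_{c,a}|\le C|x-a|^{1-\gamma}$, $|DV_{c,a}|\le C|x-a|^{-\gamma}$, $2\gamma<m$, and the integral of $|V_{c,a}|$ over $\partial B_\rho(a)$ is $O(\rho^{m-\gamma})$, we have $V_{c,a}\in W^{1,2}_{loc}(\mathbb R^m)$. As $\gamma>1$, it is unbounded at $a$.

**The null Lagrangian.** Let
$$\mathcal N(G)=\sum_i\Big[\Big(\sum_jX_{ijj}\Big)^2-\sum_{j,k}X_{ijk}X_{ikj}\Big].$$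
It is the form $\mathcal M$ of Section 1 applied to each row of $T$ and summed; it ignores $Y$. For smooth $w=(T,y)$,
$$\mathcal N(Dw)=\sum_{i,j,k}\big[\partial_j(T_{ij}\partial_kT_{ik})-\partial_k(T_{ij}\partial_jT_{ik})\big].\tag{4}$$
Integrating (4) by parts against $\zeta$ and approximating in $W^{1,2}$, for $w\in W^{1,2}_{loc}$ on an open set and $\zeta\in C_c^\infty$ of that set,
$$\Big|\int\zeta\,\mathcal N(Dw)\Big|\le C\int|\nabla\zeta|\,|w|\,|Dw| ,\tag{5}$$
and for bounded open $D$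
$$\int_D\mathcal N(A+D\varphi)=|D|\,\mathcal N(A)\qquad(\varphi\in W^{1,2}_0(D;\mathbb R^{N_0})).\tag{6}$$

**Lemma 3 (ellipticity of $K$).** With some $c_0>0$,
$$\mathcal N(\Phi(q)-\Phi(q'))\ge c_0|q-q'|^2\qquad(q,q'\in\mathbb R^m).\tag{7}$$
Consequently there are $c_1,C_1>0$ such that for all $G,G'\in\mathbb M$
$$\mathcal N(G-G')\ge c_1|G-G'|^2-C_1\big(E(G)^2+E(G')^2\big).\tag{8}$$

*Proof.* **Step 1: the polar form on unit vectors.** Let $|e|=|e'|=1$, $t=e\cdot e'$, $X=X(e)$, $X'=X(e')$. The polar form is $\sum_i(\sum_jX_{ijj})(\sum_kX'_{ikk})-\sum X_{ijk}X'_{ikj}$. First, $\sum_jX_{ijj}=(m+1+\kappa)e_i$. Next multiply $X'_{ikj}=\kappa e'_ie'_ke'_j+\delta_{ij}e'_k+\delta_{jk}e'_i$ by each term of $X_{ijk}$ and sum over $i,j,k$: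

* $\kappa e_ie_je_k$ contributes $\kappa^2t^3+\kappa t+\kappa t$;
* $\delta_{ik}e_j$ contributes $\kappa t+t+t$;
* $\delta_{jk}e_i$ contributes $\kappa t+t+mt$.

So the polar form is
$$h(t)=Pt-\kappa^2t^3,\qquad P=(m+1+\kappa)^2-4\kappa-3-m=(m-\gamma)^2+4\gamma+1-m .$$
Expanding, $P-3\kappa^2=m^2-m-2-2m\gamma-2\gamma-2\gamma^2=(m+1)(m-2-2\gamma)-2\gamma^2>0$ by (2). So $h'\ge P-3\kappa^2>0$ on $[-1,1]$, and $n_0:=h(1)=P-\kappa^2>0$.

**Step 2: (7).** Let $q=\varsigma e$, $q'=\varsigma'e'$ with $\varsigma,\varsigma'\ge0$. Then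
$$\mathcal N(\Phi(q)-\Phi(q'))=n_0\varsigma^2+n_0\varsigma'^2-2\varsigma\varsigma'h(t)=n_0(\varsigma-\varsigma')^2+2\varsigma\varsigma'(h(1)-h(t)).$$
Since $h(1)-h(t)\ge(P-3\kappa^2)(1-t)$, this is at least $c_0[(\varsigma-\varsigma')^2+2\varsigma\varsigma'(1-t)]=c_0|q-q'|^2$ with $c_0=\min\{n_0,P-3\kappa^2\}$.

**Step 3: (8).** Write $G=\Phi(q)+R$, $G'=\Phi(q')+R'$ with $q=\ell(G)$, $q'=\ell(G')$, $|R|=E(G)$, $|R'|=E(G')$, $\rho=|R|+|R'|$. Then
$$\mathcal N(G-G')\ge c_0|q-q'|^2-C|q-q'|\rho-C\rho^2\ge\tfrac{c_0}2|q-q'|^2-C\rho^2,$$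
and $|G-G'|^2\le2L^2|q-q'|^2+2\rho^2$, $\rho^2\le2(E(G)^2+E(G')^2)$. $\square$

## 5. The integrand $g$, reduced to a higher integrability theorem

**Lemma 4.** Let $g_1$ be the quasiconvex envelope of $E^Q$. Then $g_1$ is continuous and quasiconvex, and with some $c_2>0$
$$c_2E^Q\le g_1\le E^Q.\tag{9}$$

*Proof.* By Definition 5, $g_1$ is quasiconvex, $0\le g_1\le E^Q$, and $g_1$ is given by the infimum formula; being finite and quasiconvex it is continuous. For the lower bound, let $D$ be a ball, $\varphi\in W^{1,\infty}_0(D)$, $w=Ax+\varphi$. Expanding the quadratic form, and using (6) and $\int_DDw=|D|A$,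
$$\int_D\int_D\mathcal N(Dw(x)-Dw(x'))\,dx\,dx'=2|D|\int_D\mathcal N(Dw)-2|D|^2\mathcal N(A)=0 .$$
By (8), and since $\iint|Dw(x)-Dw(x')|^2=2|D|\int_D|Dw-A|^2$, we get $2c_1|D|\int_D|Dw-A|^2\le2C_1|D|\int_DE(Dw)^2$. As $E$ is Lipschitz,
$$E(A)^2\le\frac C{|D|}\int_D\big(E(Dw)^2+|Dw-A|^2\big)\le\frac C{|D|}\int_DE(Dw)^2 .$$
By Jensen ($Q\ge2$), $E(A)^Q\le\frac C{|D|}\int_DE(Dw)^Q$. Take the infimum over $\varphi$. $\square$

For $\nu>0$ define, for $G=(X,Y)\in\mathbb M$,
$$g(G)=(\det Y)^++\nu\big(g_1(G)+|G|^{p_1}\big).$$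
It is continuous and quasiconvex: the first term is a convex function of a determinant, the second is quasiconvex, the third convex. Since $m,p_1<Q$, $g(G)\le C(1+|G|^Q)$; also $g\ge\nu|G|^{p_1}$ and $g\ge\nu c_2E^Q$. So (a) of Proposition 2 holds. For (b) we use the following theorem, proved in Sections 6–9.

**Theorem 5.** Let $A\in\mathbb M$, let $D\subset\mathbb R^m$ be a ball, and let $\varphi\in W^{1,2}_0(D;\mathbb R^{N_0})\cap L^Q$ with $\int_DE(A+D\varphi)^Q<\infty$. Then $D\varphi\in L^Q(D)$.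

Some integrability of $\varphi$ itself is indispensable: near $0$ the map $V_{1,0}$ has $E(DV_{1,0})=0$, but $|DV_{1,0}|=b_0|x|^{-\gamma}$ is not in $L^Q$ since $\gamma Q>m$. It is excluded because $|V_{1,0}|\ge|x|^{1-\gamma}$ and $(\gamma-1)s=2m>m$, so $V_{1,0}$ is not even in $L^s$ near $0$.

**Lemma 6 (property (b), given Theorem 5).** If $D\subset\mathbb R^m$ is a ball and $\varphi\in W^{1,2}_0(D;\mathbb R^{N_0})\cap L^Q$, then $\int_Dg(A+D\varphi)\ge|D|g(A)$ for all $A\in\mathbb M$.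

*Proof.* We may assume the left side is finite. Then $E(A+D\varphi)\in L^Q(D)$, and Theorem 5 gives $D\varphi\in L^Q$. The extension of $\varphi$ by $0$ lies in $W^{1,Q}(\mathbb R^m)$ and vanishes outside $D$. A dilation about the center of $D$ that shrinks the support, followed by mollification, gives $\varphi_j\in C_c^\infty(D)$ with $\varphi_j\to\varphi$ in $W^{1,Q}$ and, for a subsequence, $D\varphi_j\to D\varphi$ a.e. As $g(A+D\varphi_j)\le C(1+|A|^Q+|D\varphi_j|^Q)$, whose right side converges in $L^1(D)$ to $C(1+|A|^Q+|D\varphi|^Q)$, dominated convergence in its generalized form gives $\int_Dg(A+D\varphi_j)\to\int_Dg(A+D\varphi)$. Each term is $\ge|D|g(A)$ by quasiconvexity. $\square$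

**Lemma 7 (property (c)).** Let $D$ be the unit ball of $\mathbb R^m$ and $A_0x=(0,x)$. For a suitable $\nu$ there is $v$ with $\varphi_0:=v-A_0x\in W^{1,p_1}_0(D)$ and $\frac1{|D|}\int_Dg(Dv)\le\frac12<1\le g(A_0)$.

*Proof.* Let $v=(\chi T_0,y_0)$ with $\chi$ a smooth radial cutoff, $\chi=1$ on $B_{1/2}$, $\chi=0$ off $B_{3/4}$. Off $0$, $|v|\le C|x|^{1-\gamma}$ and $|Dv|\le C|x|^{-\gamma}$. Since $\gamma p_1<m$ and $\int_{\partial B_\rho}|v|\le C\rho^{m-\gamma}\to0$, $v\in W^{1,p_1}(D)$. It is smooth near $\partial D$ and equals $(0,x)$ there, so $\varphi_0\in W^{1,p_1}_0(D)$. The determinant is negative: $\det Dy_0=\det(|x|^{-\gamma}(I-\gamma e\otimes e))=(1-\gamma)|x|^{-m\gamma}<0$, so the determinant term of $g(Dv)$ vanishes. On $B_{1/2}\setminus\{0\}$, $Dv\in K$ and $E(Dv)=0$; elsewhere $E(Dv)$ is bounded. So $C_0:=\int_D(E(Dv)^Q+|Dv|^{p_1})$ is finite, positive, and independent of $\nu$, and $\int_Dg(Dv)\le\nu C_0$. Take $\nu=|D|/(2C_0)$. Finally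 $g(A_0)\ge\det I=1$. $\square$

Fix this $\nu$. By Proposition 2, Theorem 1 follows once Theorem 5 is proved.

We can now see the cutoff of Section 3 break on this example. Near a center $a=a_{k,i}$, $|u_k-u|\ge c|x'-a|^{1-\gamma}$. Choose $\eta\in C_c^\infty(\Omega)$ with $\eta(a,\cdot)\not\equiv0$. Then $\partial_n\eta\ne0$ near some $(a,t_0)$, and since $Q(\gamma-1)=4m>m$, $\int|\partial_n(\eta(u_k-u))|^Q=\int|u_k-u|^Q|\partial_n\eta|^Q=\infty$.

## 6. Maps with gradient in $K$: compactness and $\varepsilon$-regularity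

All balls are now in $\mathbb R^m$, and $B_r=B_r(0)$.

**Definition 6 (solution).** A solution on a ball is a map $U\in W^{1,2}$ of that ball into $\mathbb R^{N_0}$ with $DU\in K$ a.e. We write $q=\ell(DU)$, so $DU=\Phi(q)$.

Examples: linear maps with gradient $\Phi(p)$, and $V_{c,a}$. Positive multiples of solutions and rescalings $r^{-1}U(x+r\,\cdot)$ are solutions. The aim of this section and the next is to show that there are no others up to additive constants.

**Lemma 8 (compactness).** Let $u_j$ be bounded in $W^{1,2}(B_1;\mathbb R^{N_0})$ with $E(Du_j)\to0$ in $L^2(B_1)$. Then a subsequence converges weakly in $W^{1,2}(B_1)$ and strongly in $W^{1,2}_{loc}(B_1)$ to a solution.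

*Proof.* Pass to a subsequence converging weakly in $W^{1,2}(B_1)$ and strongly in $L^2(B_1)$. For $0\le\eta\in C_c^\infty(B_1)$, (8) and (5) give
$$c_1\int\eta|Du_j-Du_k|^2\le C\|\nabla\eta\|_\infty\|u_j-u_k\|_2\|Du_j-Du_k\|_2+C_1\int\eta\big(E(Du_j)^2+E(Du_k)^2\big)\to0 .$$
So $Du_j$ converges in $L^2_{loc}$, and since $E$ is Lipschitz the limit has $E(DU)=0$ a.e. $\square$

**Lemma 9 ($\varepsilon$-regularity).** There are $\varepsilon_1,\theta_1\in(0,\frac14)$ and $C_2$ such that: if $U$ is a solution on $B_r(x)$, $\frac12\le|p|\le2$, and $\tau:=[q-p]_{x,r}\le\varepsilon_1$, then there is $\tilde p\in\mathbb R^m$ with $|\tilde p-p|\le C_2\tau$ and $[q-\tilde p]_{x,\theta_1r}\le\theta_1^{1/2}\tau$.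

*Proof.* If $\tau=0$, take $\tilde p=p$. By rescaling let $B_r(x)=B_1$. For $p\ne0$ let $\Phi'(p)$ be the differential of $\Phi$. Dividing (7) with $q=p+h\zeta$, $q'=p$ by $h^2$ and letting $h\to0$,
$$\mathcal N(\Phi'(p)\zeta)\ge c_0|\zeta|^2,\qquad|\Phi'(p)\zeta|\le L|\zeta|,\qquad\ell(\Phi'(p)\zeta)=\zeta .\tag{10}$$

**Step 1: estimates for the linearized problem.** Let $\frac12\le|\bar p|\le2$, let $\mathcal L=\Phi'(\bar p)(\mathbb R^m)$, a linear subspace of $\mathbb M$, and let $W\in W^{1,2}(B_1)$ with $DW=\Phi'(\bar p)z$, $[z]_{0,1}\le1$. If $w\in W^{1,2}_{loc}$ has $Dw\in\mathcal L$ a.e. on an open set and $\eta$ is a cutoff supported there, then $\mathcal N(Dw)\ge c_0L^{-2}|Dw|^2$ by (10), and (5) with $\zeta=\eta^2$ gives $\int\eta^2|Dw|^2\le C\int\eta|\nabla\eta||w||Dw|$. By Cauchy–Schwarz,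
$$\int\eta^2|Dw|^2\le C\int|\nabla\eta|^2|w|^2,\qquad C=C(m,c_0,L).\tag{11}$$
Apply this to $w_h=(W(\cdot+he_l)-W)/h$, whose gradient lies in $\mathcal L$. Let $\rho'<\rho<1$, $|h|<\frac12(\rho-\rho')$, $\eta=1$ on $B_{\rho'}$, $\eta$ supported in $B_{(\rho+\rho')/2}$, $|\nabla\eta|\le C/(\rho-\rho')$. Then
$$\int_{B_{\rho'}}|Dw_h|^2\le\frac C{(\rho-\rho')^2}\int_{B_\rho}|DW|^2 .$$
So $\partial_lW\in W^{1,2}_{loc}(B_1)$ with the same bound, and $D\partial_lW\in\mathcal L$, as a weak limit of fields with values in $\mathcal L$. Hence the argument applies to $\partial_lW$, and so on: all derivatives of $W$ of orders $1,\dots,m+3$ are bounded in $L^2(B_{4/5})$. By Sobolev's embedding and $z=\ell(DW)$,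
$$\|z\|_{L^\infty(B_{3/4})}+\|Dz\|_{L^\infty(B_{1/2})}\le C_2=C_2(m,c_0,L).$$
Choose $\theta_1<\frac14$ with $C_2\theta_1\le\frac12\theta_1^{1/2}$.

**Step 2: blow-up, to reach the linearized problem.** Suppose that with these $C_2,\theta_1$ no $\varepsilon_1$ works. Then there are solutions $U_j$ on $B_1$ and $p_j\to\bar p$, $\frac12\le|p_j|\le2$, with $0<\tau_j\to0$, for which the conclusion fails. Put $z_j=(q_j-p_j)/\tau_j$ and $w_j=(U_j-\Phi(p_j)x-\text{const})/\tau_j$ with mean zero. Then $[z_j]_{0,1}=1$ and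
$$Dw_j=\tau_j^{-1}\big(\Phi(p_j+\tau_jz_j)-\Phi(p_j)\big),\qquad|Dw_j|\le L|z_j| .$$
For a subsequence $w_j\rightharpoonup W$ in $W^{1,2}(B_1)$, $w_j\to W$ in $L^2$, $z_j\rightharpoonup z$ in $L^2$, $[z]_{0,1}\le1$. For $\frac12\le|p|\le2$,
$$|\Phi(p+\tau\zeta)-\Phi(p)-\tau\Phi'(p)\zeta|\le C\tau^2|\zeta|^2 :$$
if $\tau|\zeta|\le\frac14$ this is Taylor's formula, as the segment stays in $\{|\cdot|\ge\frac14\}$; otherwise the left side is at most $2L\tau|\zeta|\le8L\tau^2|\zeta|^2$. Hence $|Dw_j-\Phi'(p_j)z_j|\le C\tau_j|z_j|^2\to0$ in $L^1$, so $DW=\Phi'(\bar p)z$, and Step 1 applies.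

**Step 3: strong convergence, to contradict the failure.** On $B_{3/4}$, where $z$ is bounded, let $\Theta_j=\tau_j^{-1}(\Phi(p_j+\tau_jz)-\Phi(p_j))$. Then $\Theta_j\to DW$ uniformly, and (7) gives $\mathcal N(Dw_j-\Theta_j)\ge c_0|z_j-z|^2$. Let $\eta\in C_c^\infty(B_{3/4})$, $0\le\eta\le1$, $\eta=1$ on $B_{1/2}$. Replacing $\Theta_j$ by $DW$ costs $o(1)$, and with (5)
$$c_0\int\eta|z_j-z|^2\le\int\eta\,\mathcal N(D(w_j-W))+o(1)\le C\|w_j-W\|_2\|D(w_j-W)\|_2+o(1)\to0 .$$
Let $\tilde p_j=p_j+\tau_jz(0)$. Then $|\tilde p_j-p_j|\le C_2\tau_j$, and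
$$\tau_j^{-1}[q_j-\tilde p_j]_{0,\theta_1}=[z_j-z(0)]_{0,\theta_1}\to[z-z(0)]_{0,\theta_1}\le C_2\theta_1\le\tfrac12\theta_1^{1/2},$$
so the conclusion holds for large $j$, a contradiction. $\square$

**Lemma 10.** If $U$ is a solution near $x_0$ and $\lim_{r\to0}[q-q_0]_{x_0,r}=0$ with $q_0\ne0$, then $q$ agrees a.e. near $x_0$ with a continuous nowhere vanishing function.

*Proof.* Multiply $U$ by a positive number so that $|q_0|=1$. Choose $\tau_0\le\varepsilon_1$ with $C_2\tau_0\sum_{i\ge0}\theta_1^{i/2}\le\frac14$, and then $\rho>0$ with $[q-q_0]_{x_0,2\rho}\le2^{-m/2}\tau_0$. For $x\in B_\rho(x_0)$, $B_\rho(x)\subset B_{2\rho}(x_0)$, so $[q-q_0]_{x,\rho}\le\tau_0$. Iterate Lemma 9 on $B_{\theta_1^i\rho}(x)$ from $p_0=q_0$. We get $p_i(x)$ with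
$$[q-p_i(x)]_{x,\theta_1^i\rho}\le\theta_1^{i/2}\tau_0,\qquad|p_{i+1}(x)-p_i(x)|\le C_2\theta_1^{i/2}\tau_0 .$$
All $p_i$ stay within $\frac14$ of $q_0$, so $\frac12\le|p_i|\le2$ and the iteration is legitimate. Hence $p_i(x)\to p_\infty(x)$, $|p_\infty(x)-q_0|\le\frac14$, and $[q-p_\infty(x)]_{x,\theta_1^i\rho}\le C\theta_1^{i/2}$. By Lebesgue's theorem $q=p_\infty$ a.e. in $B_\rho(x_0)$. For continuity, let $x,x'\in B_\rho(x_0)$ with $0<2|x-x'|\le\rho$ and choose $i\ge0$ with $\theta_1^{i+1}\rho<2|x-x'|\le\theta_1^i\rho$. The balls $B_{\theta_1^i\rho}(x)$ and $B_{\theta_1^i\rho}(x')$ contain a common ball of radius $\frac12\theta_1^i\rho$, so $|p_\infty(x)-p_\infty(x')|\le C\theta_1^{i/2}\le C'|x-x'|^{1/2}$, with $C'$ depending on $\rho$. $\square$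

## 7. Classification of the maps with gradient in $K$

**Lemma 11.** If $U$ is a solution on $B_1$, then either $DU$ is a.e. constant, or $DU=DV_{c,a}$ a.e. for some $c\ne0$, $a\in\mathbb R^m$.

*Proof.* **Step 1: $q$ has weak derivatives.** Let $\eta\in C_c^\infty(B_1)$, $|h|$ small, $w=U(\cdot+h)-U$. By (7), $\mathcal N(Dw)\ge c_0|q(\cdot+h)-q|^2\ge c_0L^{-2}|Dw|^2$. As in (11), $\int\eta^2|Dw|^2\le C\int|\nabla\eta|^2|w|^2\le C_\eta|h|^2\|DU\|_2^2$. So $DU\in W^{1,2}_{loc}(B_1)$ and $q=\ell(DU)\in W^{1,2}_{loc}(B_1)$.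

**Step 2: a differential identity. We show that a.e. on $\{q\ne0\}$, $Dq=\sigma(I+\kappa e\otimes e)$ with $e=q/|q|$ and a scalar $\sigma$.** The matrix $S:=Dq$ is symmetric, since $q=(1-\gamma)^{-1}\nabla\operatorname{tr}T$. On $\{|q|>\delta\}$ the chain rule for $\Phi(q)$ and for $|q|$ holds a.e.: multiply $\Phi$ (or $|\cdot|$) by a smooth radial function that vanishes near $0$ and is $1$ for $|q|\ge\delta$. This gives a $C^1$ map with bounded derivative, to which the chain rule applies, and weak gradients of two Sobolev functions agree a.e. where the functions agree. So let $\delta\to0$ and compute on $\{q\ne0\}$. We have $X(q)_{ijk}=\kappa q_iq_jq_k|q|^{-2}+\delta_{ik}q_j+\delta_{jk}q_i$ and $\nabla|q|=Se$. Since $\partial_lX(q)_{ijk}=\partial_l\partial_kT_{ij}$ is symmetric in $k,l$,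
$$\kappa\big[S_{il}e_je_k-S_{ik}e_je_l+e_iS_{jl}e_k-e_iS_{jk}e_l-2e_ie_j(e_k(Se)_l-e_l(Se)_k)\big]+\delta_{ik}S_{jl}-\delta_{il}S_{jk}+\delta_{jk}S_{il}-\delta_{jl}S_{ik}=0 .$$
Put $i=k$ and sum, with $\alpha=e\cdot Se$. The bracket becomes
$$e_j(Se)_l-(\operatorname{tr}S)e_je_l+S_{jl}-(Se)_je_l-2e_j(Se)_l+2\alpha e_je_l,$$
and the remaining terms become $mS_{jl}-S_{jl}+S_{jl}-\delta_{jl}\operatorname{tr}S$. Hence
$$(m+\kappa)S=(\operatorname{tr}S)I+\kappa\big[Se\otimes e+e\otimes Se-(2\alpha-\operatorname{tr}S)\,e\otimes e\big].\tag{12}$$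
Write $Se=\alpha e+w$ with $w\perp e$. Apply (12) to $e$ and take the part orthogonal to $e$: $(m+\kappa)w=\kappa w$, so $w=0$. Then $Se=\alpha e$, and (12) becomes $(m+\kappa)S=(\operatorname{tr}S)(I+\kappa e\otimes e)$, with $m+\kappa=m-1-\gamma>0$.

**Step 3: integrate the identity where $q$ is continuous and nonzero.** Let $R_+$ be the open set of points near which $q$ agrees a.e. with a continuous nowhere vanishing function. On $R_+$ let $\xi=|q|^{-1/\gamma}e\in W^{1,2}_{loc}$. By Step 2, $\nabla|q|=(1+\kappa)\sigma e=-\gamma\sigma e$ and $De=\frac1{|q|}(S-e\otimes Se)=\frac\sigma{|q|}(I-e\otimes e)$. So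
$$D\xi=|q|^{-1/\gamma}De-\tfrac1\gamma|q|^{-1/\gamma-1}e\otimes\nabla|q|=\tilde\sigma I,\qquad\tilde\sigma=\sigma|q|^{-1/\gamma-1}.$$
For each $k$ pick $j\ne k$; in the sense of distributions $\partial_k\tilde\sigma=\partial_k\partial_j\xi_j=\partial_j\partial_k\xi_j=0$. So on each component $O$ of $R_+$, $\xi=tx+b$ with $t\in\mathbb R$, $b\in\mathbb R^m$, and $q=|\xi|^{-\gamma-1}\xi$. If $t=0$, $q$ is a nonzero constant; if $t\ne0$, $q=c|x-a|^{-\gamma-1}(x-a)$ with $a=-b/t$, $c=t|t|^{-\gamma-1}$. As $\xi$ is bounded on $O\subset B_1$ and $|q|=|\xi|^{-\gamma}$, there is $s_O>0$ with $|q|\ge s_O$ on $O$.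

**Step 4: one component fills the ball.** If $q=0$ a.e., $DU$ is constant. Otherwise let $q^*$ be the precise representative of $q$. By Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, §§4.7–4.9, there is a set $Z$ of $2$-capacity zero, hence $\mathcal H^{m-1}(Z)=0$, with $[q-q^*(x)]_{x,r}\to0$ for every $x\notin Z$; and $q^*$ is locally absolutely continuous on $J\cap B_1$ for a.e. line $J$ parallel to a coordinate axis. Almost every such line avoids $Z$, since the projection of $Z$ along the axis is $\mathcal H^{m-1}$-null. By Lemma 10, $x\notin Z$ and $q^*(x)\ne0$ imply $x\in R_+$; in particular $R_+\ne\emptyset$. On $R_+$, $q^*$ is the continuous representative.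

Let $O$ be a component of $R_+$ and $J$ a line with these properties. Suppose $J\cap O\ne\emptyset$ and $J\cap O\ne J\cap B_1$. As $J\cap B_1$ is connected, there is $x_1\in(J\cap B_1)\setminus O$ that is a limit of points of $J\cap O$. By continuity of $q^*$ along $J$, $|q^*(x_1)|\ge s_O>0$, and $x_1\notin Z$, so $x_1\in R_+$. The component of $R_+$ containing $x_1$ is open and so meets $O$; hence it is $O$ and $x_1\in O$, a contradiction. So $1_O$ is constant on $J\cap B_1$ for a.e. line $J$ parallel to each axis. By Fubini all its distributional derivatives vanish in $B_1$, and $O$ has full measure. Step 3 on $O$ gives the claim. $\square$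

**Lemma 12.** If $U$ is a solution on $B_1$ with constant gradient, or with $DU=DV_{c,a}$ and $|a|\ge\frac18$, then $\|DU\|_{L^\infty(B_{1/16})}\le C_3[DU]_{0,1}$, $C_3=18^\gamma$.

*Proof.* The first case is clear. In the second, $|DU|=b_0|c||x-a|^{-\gamma}$, with $|x-a|\ge|a|-\frac1{16}\ge\frac12|a|$ on $B_{1/16}$ and $|x-a|\le1+|a|\le9|a|$ on $B_1$. $\square$

## 8. Singular cores and the space $L^s$

For a map $u$ put $\lambda(x,r)=[Du]_{x,r}$ and $\epsilon_t(x,r)=\langle E(Du)^t\rangle_{x,r}^{1/t}$. With $k_0=b_0\langle|x|^{-2\gamma}\rangle_{0,1}^{1/2}$ and some $k_1>0$, homogeneity gives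
$$[DV_{c,a}]_{a,r}=k_0|c|r^{-\gamma},\qquad\inf_{\text{constants }\xi}[V_{c,a}-\xi]_{a,r}=k_1|c|r^{1-\gamma}.\tag{13}$$
The constant $k_1$ is the same for both signs of $c$, because changing the sign of the first block is an isometry; it is positive since $V_{1,0}$ is not constant.

**Definition 7 (core pair).** Given $\varepsilon_0>0$, $(y,r)$ is a core pair for $u$ if for some $c\ne0$: $[Du-DV_{c,y}]_{y,r}\le\varepsilon_0[DV_{c,y}]_{y,r}$.

Example: $(0,r)$ is a core pair for $V_{c,0}$ for every $r$, and there $\lambda(0,r)=k_0|c|r^{-\gamma}$ grows as $r\to0$; if $\varepsilon_0<1$, constants have no core pairs. The notion is invariant under $u\mapsto\alpha u(y+r\,\cdot)/r$, $\alpha>0$, with $c\mapsto\alpha cr^{-\gamma}$. Let $\mu=(\gamma-1)/4$ and fix $\theta\in(0,\frac14)$ with $\theta^\mu\le\frac12$. Let $C_P$ be the constant in Poincaré's inequality $[h-\langle h\rangle_{x,r}]_{x,r}\le C_Pr[Dh]_{x,r}$.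

**Lemma 13 (a core repeats at a smaller scale).** There are $\varepsilon_0,\delta_0>0$ such that: if $(y,r)$ is a core pair for $u\in W^{1,2}(B_r(y);\mathbb R^{N_0})$ and $\epsilon_2(y,r)\le\delta_0\lambda(y,r)$, then there is $y_1$ with $|y_1-y|\le r/8$ such that $(y_1,\theta r)$ is a core pair and $\lambda(y_1,\theta r)\ge\theta^{-(\gamma-\mu)}\lambda(y,r)$.

*Proof.* **Step 1: choice of $\varepsilon_0$, so that exact solutions near $V_{c,0}$ are of the form $V_{c',a}$.** We claim that for $\varepsilon_0$ small every solution $U$ on $B_1$ with $[DU-DV_{c,0}]_{0,1}\le\varepsilon_0[DV_{c,0}]_{0,1}$, $c\ne0$, satisfies $DU=DV_{c',a}$ with $|a|\le\frac18$, $|c'|\ge\frac34|c|$. Otherwise, scaling to $c=\pm1$ with a fixed sign, there are solutions $U_i$ violating this with $DU_i\to DV_{\pm1,0}$ in $L^2(B_1)$, and a.e. along a subsequence. So $q_i\to\pm|x|^{-\gamma-1}x$ a.e., and $q_i\not\equiv0$ for large $i$. By Lemma 11, $\xi_i=|q_i|^{-1-1/\gamma}q_i$ is a.e.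 of the form $t_ix+b_i$ (possibly with $t_i=0$), and it converges a.e. to $\pm x$. Comparing two points, $t_i\to\pm1$ and $b_i\to0$. So eventually $\xi_i=t_i(x-a_i)$ with $a_i\to0$, i.e. $DU_i=DV_{c_i,a_i}$ with $c_i=t_i|t_i|^{-\gamma-1}\to\pm1$, a contradiction. We also require $\varepsilon_0\le\frac14$ and $C_P\varepsilon_0k_0\le\frac12k_1$.

**Step 2: choice of $\delta_0$, by compactness.** For a core pair, $\lambda(y,r)\ge(1-\varepsilon_0)k_0|c|r^{-\gamma}>0$. Suppose no $\delta_0$ works. After scaling there are $u_j$ on $B_1$ with mean zero, $\lambda(0,1)=1$, $E(Du_j)\to0$ in $L^2(B_1)$, $(0,1)$ a core pair with $V_{c_j,0}$, for which the conclusion fails. From $1\le(1+\varepsilon_0)k_0|c_j|$ and $(1-\varepsilon_0)k_0|c_j|\le1$ we may assume $c_j\to c_*\ne0$ with $k_0|c_*|\ge\frac45$. By Lemma 8, along a subsequence $u_j\to U$ strongly in $W^{1,2}_{loc}(B_1)$ and weakly in $W^{1,2}(B_1)$, with $U$ a solution. By weak lower semicontinuity of the norm, $[DU-DV_{c_*,0}]_{0,1}\le\varepsilon_0[DV_{c_*,0}]_{0,1}$.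 By Step 1, $DU=DV_{c',a}$ with $|a|\le\frac18$, $|c'|\ge\frac34|c_*|$. The closure of $B_\theta(a)$ lies in $B_1$, so $Du_j\to DV_{c',a}$ in $L^2(B_\theta(a))$. Thus $(a,\theta)$ is a core pair for $u_j$, $j$ large, and
$$\lambda(a,\theta)\to k_0|c'|\theta^{-\gamma}\ge\tfrac34\cdot\tfrac45\,\theta^{-\gamma}=\tfrac35\theta^{-\gamma}>\tfrac12\theta^{-\gamma}\ge\theta^{-(\gamma-\mu)},$$
so the conclusion holds with $y_1=a$, a contradiction. $\square$

Fix these $\varepsilon_0,\delta_0$.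

**Lemma 14 (no cores in $L^s$).** If $u\in W^{1,2}(B_r(y))\cap L^s(B_r(y))$, then $(y,r)$ cannot be a core pair with $\epsilon_s(y,r)\le\delta_0\lambda(y,r)$.

*Proof.* Suppose it is. Set $y_0=y$, $r_i=\theta^ir$, $\lambda_i=\lambda(y_i,r_i)$; $\lambda_0>0$.

**Step 1: iterate Lemma 13.** Inductively we get nested balls $B_{r_i}(y_i)\subset B_r(y)$ (as $\frac18+\theta<1$), core pairs $(y_i,r_i)$, and $\lambda_i\ge\theta^{-i(\gamma-\mu)}\lambda_0$. The smallness hypothesis persists: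
$$\epsilon_2(y_i,r_i)\le\epsilon_s(y_i,r_i)\le\theta^{-im/s}\epsilon_s(y,r)\le\theta^{-im/s}\delta_0\lambda_0\le\delta_0\lambda_i,$$
since $\frac ms=\frac{\gamma-1}2\le\gamma-\mu$.

**Step 2: the map is too large on the small balls.** Let $V_{c_i,y_i}$ realize the core pair. Poincaré's inequality for $u-V_{c_i,y_i}$, together with (13), gives
$$[u]_{y_i,r_i}\ge[u-\langle u\rangle_{y_i,r_i}]_{y_i,r_i}\ge k_1|c_i|r_i^{1-\gamma}-C_Pr_i\,\varepsilon_0k_0|c_i|r_i^{-\gamma}\ge\tfrac12k_1|c_i|r_i^{1-\gamma}.$$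
Since $\lambda_i\le(1+\varepsilon_0)k_0|c_i|r_i^{-\gamma}$, the right side is at least $c\,r_i\lambda_i\ge c\,r\lambda_0\,\theta^{-i(\gamma-1-\mu)}$. On the other hand, by Hölder, $[u]_{y_i,r_i}\le\langle|u|^s\rangle_{y_i,r_i}^{1/s}\le Cr_i^{-m/s}\|u\|_{L^s(B_r(y))}=C'\theta^{-im/s}$ with $C'$ independent of $i$. But $\frac ms=\frac{\gamma-1}2<\frac34(\gamma-1)=\gamma-1-\mu$. Letting $i\to\infty$ gives a contradiction. $\square$

**Lemma 15 (approximation by a bounded field).** For each $\varepsilon>0$ there is $\delta>0$ such that: if $u\in W^{1,2}(B_r(x))\cap L^s(B_r(x))$ and $\epsilon_s(x,r)\le\delta\lambda(x,r)$, there is a matrix field $H$ with $\|H\|_{L^\infty(B_{r/16}(x))}\le C_3\lambda(x,r)$ and $[Du-H]_{x,r/16}\le\varepsilon\lambda(x,r)$.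

*Proof.* If $\lambda(x,r)=0$, take $H=0$. Suppose the claim fails for some $\varepsilon$. After scaling there are $u_j\in W^{1,2}\cap L^s(B_1)$ with mean zero, $\lambda(0,1)=1$, $\epsilon_s(0,1)\le1/j$, violating the conclusion on $B_1$. By Lemma 8, along a subsequence $u_j\to U$ strongly in $W^{1,2}_{loc}(B_1)$, with $U$ a solution and $[DU]_{0,1}\le1$. If Lemma 12 applies to $U$, then $H=DU$ contradicts the violation for large $j$. Otherwise, by Lemma 11, $DU=DV_{c,a}$ with $c\ne0$, $|a|<\frac18$. The closure of $B_{1/2}(a)$ lies in $B_1$, so for large $j$ $(a,\frac12)$ is a core pair for $u_j$, with $\lambda(a,\frac12)\to k_0|c|2^\gamma>0$ and $\epsilon_s(a,\frac12)\le2^{m/s}/j\to0$. This contradicts Lemma 14. $\square$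

## 9. A good-$\lambda$ inequality and the proof of Theorem 5

Recall the centered maximal function $Mh(x)=\sup_{r>0}\langle|h|\rangle_{x,r}$, with $|\{Mh>t\}|\le C(m)t^{-1}\|h\|_1$ and $\|Mh\|_2\le C(m)\|h\|_2$.

*Proof of Theorem 5.* Extend $\varphi$ by $0$ and put $u=Ax+\varphi\in W^{1,2}_{loc}\cap L^s_{loc}(\mathbb R^m)$, $w=|Du|^2$, $d=E(Du)^s$, $\tau_0=2|A|^2+1$. As $w\le2|A|^2+2|D\varphi|^2$, for $\tau\ge\tau_0$ we have $|\{Mw>\tau\}|\le|\{M|D\varphi|^2>\frac12\}|<\infty$. Let $\Lambda=2^m+2C_3^2+1$, $\varepsilon>0$, $\delta=\delta(\varepsilon)$ from Lemma 15, $\delta_*=320^{-m/2}\delta$.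

**Step 1: the good-$\lambda$ inequality, comparing level sets of $Mw$.** We claim that for $\tau\ge2^{m+1}\tau_0$, with $C=C(m)$,
$$|\{Mw>\Lambda\tau\}|\le C\varepsilon^2\,|\{Mw>2^{-m-1}\tau\}|+|\{Md>(\delta_*\sqrt\tau)^s\}| .\tag{14}$$
Let $S=\{Mw>\Lambda\tau,\ Md\le(\delta_*\sqrt\tau)^s\}$; it suffices to bound $|S|$ by the first term on the right.

*Stopping radius.* For $x\in S$ let $r_x=\max\{r>0:\langle w\rangle_{x,r}\ge\tau\}$. The set is nonempty since $\Lambda>1$, and bounded uniformly in $x$ since $\langle w\rangle_{x,r}\le2|A|^2+2\|D\varphi\|_2^2/|B_r|$; the maximum exists by continuity in $r$. So $\langle w\rangle_{x,r_x}=\tau$, and $\langle w\rangle_{x,r}<\tau$ for $r>r_x$. With $R=320r_x$, $320^{-m}\tau\le\lambda(x,R)^2\le\tau$ and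
$$\epsilon_s(x,R)\le Md(x)^{1/s}\le\delta_*\sqrt\tau\le\delta\lambda(x,R).$$
Lemma 15 gives $H$ on $B_{20r_x}(x)$ with $|H|\le C_3\sqrt\tau$ and $[Du-H]^2_{x,20r_x}\le\varepsilon^2\tau$.

*Local estimate.* Let $x'\in S\cap B_{5r_x}(x)$. For $r\ge5r_x$, $\langle w\rangle_{x',r}\le2^m\langle w\rangle_{x,r+5r_x}\le2^m\tau<\Lambda\tau$. So some $r<5r_x$ has $\langle w\rangle_{x',r}>\Lambda\tau$, and $B_r(x')\subset B_{10r_x}(x)$. There $w\le2C_3^2\tau+2|Du-H|^2$, so $\langle|Du-H|^2\rangle_{x',r}>\frac12(\Lambda-2C_3^2)\tau\ge\frac12\tau$. Hence $M(1_{B_{20r_x}(x)}|Du-H|^2)(x')\ge\frac12\tau$, and the weak $(1,1)$ bound gives $|S\cap B_{5r_x}(x)|\le C\tau^{-1}\varepsilon^2\tau|B_{20r_x}|\le C\varepsilon^2|B_{r_x}|$.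

*Covering.* By Vitali's covering lemma (the radii are bounded), $S\subset\bigcup_iB_{5r_{x_i}}(x_i)$ with $x_i\in S$ and disjoint $B_{r_{x_i}}(x_i)$. For $z\in B_{r_{x_i}}(x_i)$, $B_{2r_{x_i}}(z)\supset B_{r_{x_i}}(x_i)$, so $\langle w\rangle_{z,2r_{x_i}}\ge2^{-m}\tau$, and these disjoint balls lie in $\{Mw>2^{-m-1}\tau\}$. Summing the local estimates proves (14).

**Step 2: iterate to sum the level sets.** Put $\Lambda'=2^{m+1}\Lambda$ and $a_j=|\{Mw>\Lambda'^j\tau_1\}|<\infty$ with $\tau_1\ge\tau_0$. Then (14) with $\tau=2^{m+1}\Lambda'^j\tau_1$ gives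
$$a_{j+1}\le C\varepsilon^2a_j+b_j,\qquad b_j=|\{Md>c_\varepsilon(\Lambda'^j\tau_1)^{s/2}\}|,\qquad c_\varepsilon=\delta_*^s2^{(m+1)s/2}.$$
As $\Lambda'$ does not depend on $\varepsilon$, choose $\varepsilon$ with $C\varepsilon^2\Lambda'^{Q/2}\le\frac12$.

*The sum of the $b_j$.* Outside $D$, $d=E(A)^s$, so $Md\le E(A)^s+h$ with $h=M(1_Dd)$. Here $1_Dd\in L^2$, because $\int_Dd^2=\int_DE(Du)^{2s}=\int_DE(A+D\varphi)^Q<\infty$; so $h\in L^2$. Take $\tau_1$ so large that $c_\varepsilon\tau_1^{s/2}\ge2E(A)^s$, and let $t_j=\Lambda'^{js/2}\ge1$. Then $b_j\le|\{h>\frac12c_\varepsilon\tau_1^{s/2}t_j\}|$, and since $\Lambda'^{jQ/2}=t_j^2$ and the $t_j$ are geometric,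
$$\sum_j\Lambda'^{jQ/2}b_j\le\sum_jt_j^2\,\big|\{h>\tfrac12c_\varepsilon\tau_1^{s/2}t_j\}\big|\le C\int h^2<\infty .$$

*Absorption.* For every $J$,
$$\sum_{j=0}^J\Lambda'^{(j+1)Q/2}a_{j+1}\le\frac12\sum_{j=0}^J\Lambda'^{jQ/2}a_j+\Lambda'^{Q/2}\sum_j\Lambda'^{jQ/2}b_j .$$
With $\Sigma_J=\sum_{j=0}^J\Lambda'^{jQ/2}a_j<\infty$, the left side is at least $\Sigma_J-a_0$, so $\Sigma_J\le2a_0+2\Lambda'^{Q/2}\sum_j\Lambda'^{jQ/2}b_j$ for all $J$, and $\sum_j\Lambda'^{jQ/2}a_j<\infty$.

**Step 3: conclude.** As $w\le Mw$ a.e.,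
$$\int_D|Du|^Q=\int_Dw^{Q/2}\le|D|\tau_1^{Q/2}+\sum_j(\Lambda'^{j+1}\tau_1)^{Q/2}a_j<\infty ,$$
so $D\varphi=Du-A\in L^Q(D)$. $\square$

With Theorem 5, Lemma 6 gives property (b) of Proposition 2 for the integrand $g$ of Section 5; (a) was checked there, and (c) is Lemma 7. Proposition 2 with $N=N_0$, together with the reduction to $N_0$ in Section 2, proves Theorem 1. $\blacksquare$
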